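
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{First countable pseudocompact spaces\\ without point-countable $\pi$-bases}


\begin{abstract}
Every first countable compact space has a point-countable $\pi$-base, by a theorem of Shapirovsky. We show in ZFC that compactness cannot be weakened to pseudocompactness: there is a first countable, zero-dimensional, pseudocompact space in which every $\pi$-base has uncountably many members containing a common nonempty open set. We then show that it does not even suffice that all closures of countable sets are compact. For every infinite cardinal $\kappa$ there is a first countable linearly ordered space in which all closures of countable sets are compact and $\kappa$ is exactly the least possible order of a $\pi$-base. Every first countable space without a point-countable $\pi$-base has density at least $\omega_2$, and it is consistent that this bound is attained.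
\end{abstract}

\section{The question and the results}

All spaces are assumed to be Tychonoff. A family $\mathcal B$ of nonempty open subsets of a space $X$ is a \emph{$\pi$-base} of $X$ if every nonempty open subset of $X$ contains a member of $\mathcal B$. It is \emph{point-countable} if every point of $X$ belongs to at most countably many members of $\mathcal B$. More generally, we say that $\mathcal B$ has \emph{order at most $\mu$}, for an infinite cardinal $\mu$, if every point belongs to at most $\mu$ members of $\mathcal B$. A space is \emph{first countable} if every point has a countable local base, and \emph{pseudocompact} if every continuous real-valued function on it is bounded.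

A $\pi$-base has to find its way into every nonempty open set, but it need not describe the neighborhoods of any particular point. One may therefore hope to thin out a $\pi$-base until few members pass through each point. In a separable first countable space this is trivial, since the local bases at the points of a countable dense set form a countable $\pi$-base. For compact spaces there is a theorem of Shapirovsky: every compact space $X$ has a $\pi$-base of order at most $t(X)$. Here $t(X)$ is the \emph{tightness} of $X$, the least infinite cardinal $\tau$ such that whenever $x\in\overline A$ there is $B\subseteq A$ with $|B|\le\tau$ and $x\in\overline B$. A first countable space has countable tightness, so every first countable compact space has a point-countable $\pi$-base.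

How much compactness is needed? The following question is posed in \cite{source}.

\begin{quote}
\emph{Is it true that any first countable pseudocompact space has a point-countable $\pi$-base?}
\end{quote}

There is some reason to guess yes. First countability is stronger than countable tightness. Moreover, a $\pi$-base is a matter of open sets only, and pseudocompactness is a form of compactness for open sets: it holds as soon as for every sequence of pairwise disjoint nonempty open sets there is a point all of whose neighborhoods meet infinitely many of them. Nevertheless the answer is no.

\begin{theorem}\label{thm:pseudo}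
There is a first countable, zero-dimensional Hausdorff (hence Tychonoff), pseudocompact space $X$ such that for every $\pi$-base $\mathcal B$ of $X$ some nonempty open set is contained in uncountably many members of $\mathcal B$. In particular, $X$ has no point-countable $\pi$-base.
\end{theorem}

Pseudocompactness may look like too weak a property to be a fair replacement for compactness. Call a space \emph{$\omega$-bounded} if the closure of every countable subset is compact. An $\omega$-bounded space is countably compact, since a countably infinite set has an accumulation point in its compact closure. It is pseudocompact, because if $|f(x_n)|>n$ for all $n$, then $f$ is unbounded on the compact set $\overline{\{x_n:n<\omega\}}$. Even this property does not help, not even for ordered spaces, and the failure can be as large as one likes.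

\begin{theorem}\label{thm:ordered}
For every infinite cardinal $\kappa$ there is a first countable, $\omega$-bounded linearly ordered topological space $X$ (in particular, $X$ is hereditarily normal, countably compact and pseudocompact) such that
\begin{enumerate}
\item[(1)] for every $\pi$-base $\mathcal B$ of $X$ some nonempty open set is contained in at least $\kappa$ members of $\mathcal B$;
\item[(2)] $X$ has a $\pi$-base in which every point belongs to at most $\kappa$ members.
\end{enumerate}
For $\kappa\ge\omega_1$ such a space has no point-countable $\pi$-base.
\end{theorem}

Thus $\kappa$ is exactly the least possible order of a $\pi$-base of $X$, that is, the least infinite cardinal $\mu$ such that $X$ has a $\pi$-base of order at most $\mu$. Finally, counterexamples cannot be very small. The density $d(X)$ is the least cardinality of a dense subset of $X$.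

\begin{theorem}\label{thm:density}
Every first countable space $X$ with $d(X)\le\omega_1$ has a point-countable $\pi$-base. Hence every first countable space without a point-countable $\pi$-base has density at least $\omega_2$. If $2^{\omega_1}=\omega_2$ (for example, under GCH), then this bound is attained by a first countable $\omega$-bounded linearly ordered space.
\end{theorem}

The obstruction to a $\pi$-base of small order is the same in both constructions and is isolated in Section~\ref{sec:tree}: a $\pi$-base that looks like a branching tree in which all chains of length at most $\kappa$ can be prolonged. What remains is to choose points around such a tree so that the space is first countable and has the compactness property we want. First countability alone is easy, and Section~\ref{sec:tree} ends with an illustration of this. Section~\ref{sec:pseudo} obtains pseudocompactness by a maximality argument, Section~\ref{sec:ordered} obtains $\omega$-boundedness by ordering the branches of a tree, and Section~\ref{sec:density} treats density.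

\paragraph{Notation.} For functions $s,t$ whose domains are ordinals, $s\subseteq t$ means that $t$ extends $s$ (possibly $s=t$); we then also say that $s$ is an initial segment of $t$. We call $s$ and $t$ \emph{comparable} if $s\subseteq t$ or $t\subseteq s$, and \emph{incomparable} otherwise. Two functions with a common extension are comparable. We write $s^\frown i$ for $s$ extended by one further value $i$. For $0$--$1$ sequences we simply write $t0$, $t1$; also $t0^n1$ is $t$ followed by $n$ zeros and a one, $t0^\omega$ is $t$ followed by $\omega$ zeros, and so on. The cofinality of a limit ordinal $\xi$ is $\operatorname{cf}\xi$.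

\section{Trees as $\pi$-bases}\label{sec:tree}

\subsection{The obstruction}

In the Cantor set ${}^{\omega}2$ let $[t]$ be the set of branches through the finite $0$--$1$ sequence $t$. A decreasing sequence of sets $[t_n]$, where $t_0\subsetneq t_1\subsetneq\cdots$, shrinks to a single point, which is not open. Now let the branches be longer, say of length $\omega_1$, and let the sets $[t]$ with $t\in 2^{<\omega_1}$ be a base. Given any $\pi$-base $\mathcal B$, choose alternately
\[
[t_0]\supseteq B_0\supseteq[t_1]\supseteq B_1\supseteq[t_2]\supseteq\cdots ,\qquad B_n\in\mathcal B ,
\]
taking $B_n$ inside a proper subcone of $[t_n]$, so that the $B_n$ are distinct. The union $t$ of the $t_n$ is still a node of the tree, and the nonempty open set $[t]$ lies in all $B_n$. So every $\pi$-base has infinitely many members containing a common nonempty open set. Nothing in this argument is special to $\omega$, and nothing depends on which points the space has.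

\begin{lemma}\label{lem:tree}
Let $\kappa$ be an infinite cardinal, let $P$ be a set of functions whose domains are ordinals, and let $\{U_t:t\in P\}$ be a $\pi$-base of a nonempty space $X$ such that
\begin{enumerate}
\item[(T1)] if $s\subseteq t$, then $U_t\subseteq U_s$, and if $s,t$ are incomparable, then $U_s\cap U_t=\emptyset$;
\item[(T2)] every $t\in P$ has two incomparable extensions in $P$;
\item[(T3)] whenever $\delta\le\kappa$ is a limit ordinal, $t_\beta\in P$ for $\beta<\delta$, and $t_\beta\subseteq t_\gamma$ for $\beta<\gamma<\delta$, some member of $P$ extends all $t_\beta$.
\end{enumerate}
Then for every $\pi$-base $\mathcal B$ of $X$ there is $t\in P$ such that the nonempty open set $U_t$ is contained in at least $\kappa$ members of $\mathcal B$.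
\end{lemma}

\begin{proof}
We construct an increasing sequence $(t_\alpha)_{\alpha\le\kappa}$ in $P$ and sets $B_\alpha\in\mathcal B$ for $\alpha<\kappa$. Let $t_0\in P$ be arbitrary. Given $t_\alpha$, let $p_\alpha,q_\alpha\in P$ be incomparable extensions of $t_\alpha$, by (T2). Choose $B_\alpha\in\mathcal B$ with $B_\alpha\subseteq U_{p_\alpha}$ and $r\in P$ with $U_r\subseteq B_\alpha$. Since $\emptyset\ne U_r\subseteq U_{p_\alpha}$, (T1) shows that $r$ and $p_\alpha$ are comparable. Let $t_{\alpha+1}$ be the longer of the two. Then $t_\alpha\subseteq p_\alpha\subseteq t_{\alpha+1}$ and $U_{t_{\alpha+1}}\subseteq U_r\subseteq B_\alpha$. At a limit $\alpha\le\kappa$ let $t_\alpha$ be a common extension of the earlier $t_\beta$, by (T3).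

Put $t=t_\kappa$. Then $\emptyset\ne U_t\subseteq U_{t_{\alpha+1}}\subseteq B_\alpha$ for all $\alpha<\kappa$. It remains to see that the $B_\alpha$ are distinct. Let $\alpha<\beta<\kappa$. Then
\[
B_\alpha\supseteq U_{t_{\alpha+1}}\supseteq U_{t_\beta}\supseteq U_{q_\beta}\ne\emptyset ,
\]
whereas $B_\beta\subseteq U_{p_\beta}$ is disjoint from $U_{q_\beta}$. So $B_\alpha\ne B_\beta$.
\end{proof}

Condition (T3) is the essential one. The Cantor set with its finite sequences satisfies (T1) and (T2), and its $\pi$-base is countable. To defeat point-countability we use (T3) for $\kappa=\omega_1$, and a simple tree that has it is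
\[
T=2^{<\omega_2}=\bigcup_{\alpha<\omega_2}{}^{\alpha}2 .
\]
Since $\omega_2$ is regular, the union of a chain of at most $\omega_1$ elements of $T$ belongs to $T$.

\subsection{An illustration: first countability alone}

This subsection motivates the choice of points in Section~\ref{sec:pseudo}; nothing later depends on it.

The space of branches ${}^{\omega_2}2$ with the cones of $T$ as a base satisfies Lemma~\ref{lem:tree} for $\kappa=\omega_1$. But no branch has a countable local base, since countably many initial segments of a branch of length $\omega_2$ have lengths bounded below $\omega_2$. We keep the tree and choose other points. Whatever the points are, each of their neighborhoods must contain a cone. So a simple kind of point with a countable local base is one to which a sequence of disjoint cones converges. Here is a space made of such points.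

Let $E$ be the set of all $p\in T$ that are not of the form $r0$. For $p\in E$ and $n<\omega$ let
\[
U_n(p)=\{p\}\cup\{q\in E:\ p0^i1\subseteq q\text{ for some }i\ge n\}.
\]
If $r\in U_n(p)$ and $r\ne p$, then $U_0(r)\subseteq U_n(p)$. Hence the sets $U_n(p)$ form a base of a topology on $E$, and $\{U_n(p):n<\omega\}$ is a local base at $p$. So $E$ is first countable. We check that $E$ is zero-dimensional and Hausdorff and that Lemma~\ref{lem:tree} applies to it with $\kappa=\omega_1$, but that $E$ is not pseudocompact.

For $t\in T$ let $C_t=\{q\in E:t\subseteq q\}$. It is nonempty, since $t1\in C_t$, and open, since $U_0(p)\subseteq C_t$ for $p\in C_t$.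

\emph{Separation.} Let $p\subsetneq q$ be in $E$. If $q$ takes the value $1$ at some place $\operatorname{dom}p+i$ with $i<\omega$, then $q\supseteq p0^i1$ for the least such $i$. Otherwise $q\supseteq p0^\omega$, because $q=p0^k$ with $k\ge1$ is excluded by $q\in E$. In the first case $U_{i+1}(p)\cap C_q=\emptyset$ and in the second $U_0(p)\cap C_q=\emptyset$: the members of $U_n(p)$ other than $p$ extend some $p0^j1$ with $j\ge n$, which is incomparable with $p0^i1$ for $j\ne i$ and with $p0^\omega$. So
\begin{equation}\label{eq:sep}
\text{if } p\subsetneq q \text{ are in } E,\text{ then } U_n(p)\cap C_q=\emptyset\text{ for some } n .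
\end{equation}
Since $U_0(q)\subseteq C_q$, and since $C_p\cap C_q=\emptyset$ for incomparable $p,q$, the space is Hausdorff. Each $U_n(p)$ is closed. Indeed, let $q\in E\setminus U_n(p)$. If $q$ and $p$ are incomparable, then $U_0(q)\cap U_n(p)=\emptyset$. If $q\subsetneq p$, use \eqref{eq:sep} with the roles of $p$ and $q$ exchanged. If $p\subsetneq q$, then $q$ extends $p0^i1$ for some $i<n$ or extends $p0^\omega$, and again $U_0(q)\cap U_n(p)=\emptyset$.

\emph{The $\pi$-base.} Since $U_n(p)\supseteq C_{p0^n1}$, the family $\{C_t:t\in T\}$ is a $\pi$-base. It satisfies (T1), it satisfies (T2) with $t0$ and $t1$, and it satisfies (T3) for $\kappa=\omega_1$.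

\emph{Failure of pseudocompactness.} Let $t_i=1^i01\in E$ for $i<\omega$. Each $C_{t_i}$ is clopen. It is open, and if $q\in E\setminus C_{t_i}$, then either $q,t_i$ are incomparable and $U_0(q)\cap C_{t_i}=\emptyset$, or $q\subsetneq t_i$ and \eqref{eq:sep} applies. Every $q\in E$ has a neighborhood meeting at most one $C_{t_i}$. If $q$ is incomparable with all $t_i$ or extends one of them, take $U_0(q)$. Otherwise $q$ is a proper initial segment of some $t_i$, and since $1^i0\notin E$, we have $q=1^k$ for some $k$. All members of $U_1(1^k)$ other than $1^k$ extend $1^k0$, so $U_1(1^k)$ meets only $C_{t_k}$. Hence the function with value $i$ on $C_{t_i}$ for all $i$, and $0$ elsewhere, is continuous and unbounded.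

This shows what is missing. The cones above $1^i01$ are the teeth of a comb growing along the branch $1^\omega$, and no point of $E$ is the limit of that comb. The space $E$ has limits only for the combs $(p0^i1)_{i<\omega}$ with $p\in E$. We now provide limits for all combs.

\section{A pseudocompact space of combs}\label{sec:pseudo}

We keep $T=2^{<\omega_2}$, and in this section we put $[t]=\{u\in T:t\subseteq u\}$. If $s\subseteq t$, then $[t]\subseteq[s]$. If $s,t$ are incomparable, then $[s]\cap[t]=\emptyset$.

\subsection{Convergent antichains}

A point of the space will be a sequence $a=(a_i)_{i<\omega}$ of pairwise incomparable nodes, and its neighborhoods will come from the tails of $([a_i])_i$. Not every sequence is suitable. If we interleave the combs $(00^i1)_i$ and $(10^i1)_i$, the node $0$ splits the sequence into two infinite parts, so the would-be point is neither inside nor away from the cone $[0]$. We exclude this. A sequence $a=(a_i)_{i<\omega}$ of pairwise incomparable elements of $T$ is a \emph{convergent antichain} if for every $t\in T$ the set $\{i:t\subseteq a_i\}$ is finite or cofinite. Let $\mathcal S$ be the set of convergent antichains, and for $a\in\mathcal S$ put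
\[
V_n(a)=\bigcup_{i\ge n}[a_i]\qquad(n<\omega).
\]

For instance, $(t0^i1)_{i<\omega}\in\mathcal S$ for every $t\in T$. If $r\subseteq t0^k$ for some $k$, then $r\subseteq t0^i1$ for all $i\ge k$; otherwise $r\subseteq t0^i1$ only if $r=t0^i1$. Convergent antichains are plentiful.

\begin{lemma}\label{lem:subseq}
Every sequence $(a_i)_{i<\omega}$ of pairwise incomparable elements of $T$ has a subsequence in $\mathcal S$.
\end{lemma}

\begin{proof}
The idea is to climb the tree as long as infinitely many $a_i$ lie above, and to pick nodes that leave the resulting branch $b$ one after the other.

Let $S=\{t\in T:t\subseteq a_i\text{ for infinitely many }i\}$. Then $\emptyset\in S$, and $S$ is closed under initial segments. Let $C$ be a maximal chain in $S$, and let $b=\bigcup C$. Its domain is at most $\sup_i\operatorname{dom}a_i<\omega_2$, so $b\in T$.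

We claim that $b\notin S$. Suppose $b\in S$. By maximality of $C$, neither $b0$ nor $b1$ is in $S$. But infinitely many $a_i$ extend $b$, at most one of them equals $b$, and each of the others extends $b0$ or $b1$. So $b0\in S$ or $b1\in S$, a contradiction.

In particular $b\ne\emptyset$. If $\operatorname{dom}b$ were a successor, the largest element of the domain would already belong to the domain of some $c\in C$, and then $b=c\in S$. So $\operatorname{dom}b$ is a limit ordinal. Every proper initial segment of $b$ is an initial segment of a member of $C$, hence is in $S$, while only finitely many $a_i$ extend $b$.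

Thus we can choose recursively $i_0<i_1<\cdots$ and $\xi_0<\xi_1<\cdots<\operatorname{dom}b$ such that
\[
b{\restriction}\xi_{k-1}\subseteq a_{i_k}\ (k\ge1),\qquad b{\restriction}\xi_k\not\subseteq a_{i_k}.
\]
Since infinitely many $a_i$ extend $b{\restriction}\xi_{k-1}$ and only finitely many extend $b$, we find $i_k>i_{k-1}$ with $b{\restriction}\xi_{k-1}\subseteq a_{i_k}$ and $b\not\subseteq a_{i_k}$; as $\operatorname{dom}b$ is a limit, some $\xi_k<\operatorname{dom}b$ satisfies $b{\restriction}\xi_k\not\subseteq a_{i_k}$, and necessarily $\xi_k>\xi_{k-1}$. (For $k=0$ only $b\not\subseteq a_{i_0}$ is needed.) It follows that $b{\restriction}\xi_k\subseteq b{\restriction}\xi_{l-1}\subseteq a_{i_l}$ whenever $k<l$; see Figure~\ref{fig:comb}.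

We show that $(a_{i_k})_k\in\mathcal S$. Let $t\in T$. If $t\subseteq b{\restriction}\xi_k$ for some $k$, then $t\subseteq a_{i_l}$ for all $l>k$. Suppose then that $t\not\subseteq b{\restriction}\xi_k$ for all $k$. We claim that $t\subseteq a_{i_k}$ for at most one $k$. Suppose $t\subseteq a_{i_k}$ and $t\subseteq a_{i_l}$ with $k<l$. Both $t$ and $b{\restriction}\xi_k$ are contained in $a_{i_l}$, so they are comparable, and hence $b{\restriction}\xi_k\subseteq t\subseteq a_{i_k}$, contrary to the choice of $\xi_k$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[thick] (0,0)--(0,3.3);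
\draw[thick,dashed] (0,3.3)--(0,4.1);
\node[above] at (0,4.1) {$b$};
\foreach \y/\k in {0.4/0,1.4/1,2.4/2}{
  \draw (0,\y)--(1.5,\y+0.35);
  \fill (1.5,\y+0.35) circle (1.6pt);
  \draw[fill=gray!25] (1.5,\y+0.35)--(2.6,\y+0.1)--(2.6,\y+0.8)--cycle;
  \node[right] at (2.65,\y+0.45) {$[a_{i_{\k}}]$};
  \draw (-0.1,\y+0.55)--(0.1,\y+0.55);
  \node[left] at (-0.1,\y+0.55) {$\xi_{\k}$};
}
\fill (0,0) circle (1.6pt);
\node[below] at (0,0) {$\emptyset$};
\end{tikzpicture}
\caption{A convergent antichain as a comb. The node $a_{i_k}$ leaves the branch $b$ below level $\xi_k$ but not below level $\xi_{k-1}$. A node $t\subseteq b{\restriction}\xi_k$ lies below all later teeth, and a node that is contained in no $b{\restriction}\xi_k$ lies below at most one tooth. The tails of the sequence of shaded cones determine the neighborhoods of the point.}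
\label{fig:comb}
\end{figure}

\begin{lemma}\label{lem:dichotomy}
For $a\in\mathcal S$ and $t\in T$ there is $m$ with $V_m(a)\subseteq[t]$ or $V_m(a)\cap[t]=\emptyset$.
\end{lemma}

\begin{proof}
If $\{i:t\subseteq a_i\}$ is cofinite, the first alternative holds. Otherwise this set is finite. Moreover $a_i\subseteq t$ for at most one $i$, because two such $a_i$ would be comparable. So $a_i$ and $t$ are incomparable for all large $i$, and the second alternative holds.
\end{proof}

\subsection{The space}

Distinct convergent antichains may have tails that always overlap, for example a sequence and a subsequence of it. Such points could not be separated. So we take a family of points without such overlaps, as large as possible. Call $a,c\in\mathcal S$ \emph{almost disjoint} if $V_n(a)\cap V_n(c)=\emptyset$ for some $n$. By Zorn's Lemma, let $X\subseteq\mathcal S$ be a maximal family of pairwise almost disjoint elements. Then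
\begin{equation}\label{eq:max}
\text{for every }d\in\mathcal S\text{ there is }a\in X\text{ with }V_n(a)\cap V_n(d)\ne\emptyset\text{ for all }n.
\end{equation}
For $d\in X$ take $a=d$; for $d\notin X$ this is maximality.

For $A\subseteq T$ let
\[
A^*=\{c\in X:\ V_m(c)\subseteq A\text{ for some }m\}.
\]
If $A\subseteq B$, then $A^*\subseteq B^*$. If $A\cap B=\emptyset$, then $A^*\cap B^*=\emptyset$, since a common element $c$ would have a nonempty tail $V_m(c)$ inside $A\cap B$. Call $U\subseteq X$ open if for every $a\in U$ there is $n$ with $V_n(a)^*\subseteq U$. This is a topology, because $V_n(a)$ decreases with $n$. Every set $A^*$ is open: if $c\in A^*$, say $V_m(c)\subseteq A$, then $V_m(c)^*\subseteq A^*$. Since $a\in V_n(a)^*$, the family $\{V_n(a)^*:n<\omega\}$ is a local base at $a$. So $X$ is first countable.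

\begin{lemma}
$X$ is Hausdorff, and the sets $V_n(a)^*$ are clopen. Hence $X$ is zero-dimensional and Tychonoff.
\end{lemma}

\begin{proof}
If $a\ne c$ are in $X$, then $V_n(a)\cap V_n(c)=\emptyset$ for some $n$, so $V_n(a)^*\cap V_n(c)^*=\emptyset$.

To see that $V_n(a)^*$ is closed, let $c\in X\setminus V_n(a)^*$; then $c\ne a$. We look for a tail of $c$ that misses all $[a_i]$ with $i\ge n$. Lemma~\ref{lem:dichotomy} takes care of finitely many $i$ at a time, and almost disjointness takes care of the rest. In detail, let $i\ge n$. No $m$ satisfies $V_m(c)\subseteq[a_i]$, since otherwise $c\in V_n(a)^*$. By Lemma~\ref{lem:dichotomy} there is $m(i)$ with $V_{m(i)}(c)\cap[a_i]=\emptyset$. Choose $N\ge n$ with $V_N(a)\cap V_N(c)=\emptyset$, and let $m$ be the maximum of $N$ and the numbers $m(i)$ for $n\le i<N$. Then $V_m(c)\cap V_n(a)=\emptyset$, so $V_m(c)^*$ is a neighborhood of $c$ disjoint from $V_n(a)^*$.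
\end{proof}

\begin{lemma}\label{lem:pibase}
The family $\{[t]^*:t\in T\}$ is a $\pi$-base of $X$ satisfying (T1), (T2), and (T3) for $\kappa=\omega_1$.
\end{lemma}

\begin{proof}
\emph{The sets are nonempty.} Given $t$, let $d=(t0^i1)_{i<\omega}\in\mathcal S$ and take $a$ from \eqref{eq:max}. Every $V_n(a)$ meets $V_n(d)\subseteq[t]$, so the second alternative of Lemma~\ref{lem:dichotomy} fails for $a$ and $t$. Hence $V_m(a)\subseteq[t]$ for some $m$, that is, $a\in[t]^*$.

\emph{They form a $\pi$-base.} They are open, a nonempty open set contains some $V_n(a)^*$, and $V_n(a)^*\supseteq[a_n]^*$.

(T1) follows from the two rules for $A\mapsto A^*$, (T2) holds with $t0$ and $t1$, and (T3) holds because unions of chains of at most $\omega_1$ elements of $T$ belong to $T$.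
\end{proof}

\subsection{Pseudocompactness and the proof of Theorem~\ref{thm:pseudo}}

Lemmas~\ref{lem:tree} and \ref{lem:pibase} show that for every $\pi$-base of $X$ some nonempty open set is contained in at least $\omega_1$ members. Only pseudocompactness remains. The idea is that a sequence of disjoint open sets contains a sequence of disjoint cones, that a subsequence of these is given by a convergent antichain, and that maximality of $X$ supplies a point at which it accumulates.

Suppose $f:X\to\mathbb R$ is continuous and unbounded. Choose $x_n\in X$ with $|f(x_{n+1})|>|f(x_n)|+1$, and let $U_n=\{x:|f(x)-f(x_n)|<1/3\}$. Values of $|f|$ on $U_n$ differ from $|f(x_n)|$ by less than $1/3$, so the nonempty open sets $U_n$ are pairwise disjoint. By Lemma~\ref{lem:pibase} choose $t_n$ with $[t_n]^*\subseteq U_n$. The $t_n$ are pairwise incomparable: if $t_k\subseteq t_n$ with $k\neq n$, then $\emptyset\ne[t_n]^*\subseteq U_k\cap U_n$. By Lemma~\ref{lem:subseq}, some subsequence $d=(t_{n_j})_{j<\omega}$ is in $\mathcal S$. Take $a\in X$ from \eqref{eq:max}.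

Let $m<\omega$. Since $V_m(a)\cap V_m(d)\ne\emptyset$, there are $i,j\ge m$ with $[a_i]\cap[d_j]\ne\emptyset$. Hence $a_i$ and $d_j=t_{n_j}$ are comparable. Let $s$ be the longer of the two. Then
\[
\emptyset\ne[s]^*\subseteq[a_i]^*\cap[t_{n_j}]^*\subseteq V_m(a)^*\cap U_{n_j},\qquad n_j\ge j\ge m .
\]
So every neighborhood of $a$ meets infinitely many $U_n$. But $a$ has a neighborhood on which $|f|<|f(a)|+1$, while $|f|>|f(x_n)|-\frac13>|f(a)|+1$ on $U_n$ for all large $n$. This contradiction proves Theorem~\ref{thm:pseudo}. \qed

\begin{remark}
The length $\omega_2$ of the tree is needed only for (T3) with $\kappa=\omega_1$. If one starts with $2^{<\omega_1}$ instead, everything else goes through, but the sets $[t]^*$ then form a point-countable $\pi$-base: if $a\in[t]^*$, then $t\subseteq a_m$ for all large $m$, so $t$ is an initial segment of one of the countably many nodes $a_m$, each of countable length.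
\end{remark}

\section{An $\omega$-bounded ordered space}\label{sec:ordered}

\subsection{Designing the order}\label{sec:design}

Maximality in Section~\ref{sec:pseudo} provides accumulation points for sequences of open sets. For Theorem~\ref{thm:ordered} we need limits for sequences of points, and a linear order provides a way to see all of them at once. We order the branches of a tree lexicographically. A node $s$ then determines a convex set $N_s$, and the points of the space will be the two endpoints $s^-,s^+$ of such sets. Suitable convex sets $N_s$, without their endpoints, will be the tree-like $\pi$-base. The branching is dictated by two requirements: every point must have countable character from both sides, and every strictly monotone $\omega$-sequence must have a limit.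

Let the successors of a node $s$ be indexed by $\mathbb Z$. Then $s^-$ is the limit of the endpoints of $N_{s^\frown n}$ as $n\to-\infty$, so it has countable character from the right. If $\operatorname{dom}s$ is a limit of cofinality $\omega$, the points $(s{\restriction}\delta)^-$ with $\delta<\operatorname{dom}s$ a successor approach $s^-$ from the left, and countably many of them suffice. If $\operatorname{cf}(\operatorname{dom}s)>\omega$, however, $s^-$ would have uncountable character from the left, so it must not be a point of the space. But if we merely omit it and still branch over $\mathbb Z$, then the points $(s^\frown n)^-$ have no infimum as $n\to-\infty$. A lower bound $y$ would lie below all of $N_s$, say $y(\zeta)<s(\zeta)$ at the first difference, and $(s{\restriction}(\zeta+1))^-$ would be a larger lower bound. The remedy is to branch at such nodes over an order that countable sequences cannot run through in either direction. Then the omitted endpoints become gaps that no sequence detects.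

\medskip
\noindent\textbf{The branching sets.} Let $W=\{-,+\}\times\omega_1$, where all $(-,\alpha)$ precede all $(+,\beta)$, the part $(+,\cdot)$ is ordered like $\omega_1$, and the part $(-,\cdot)$ is ordered like the reverse of $\omega_1$. Then:
\begin{enumerate}
\item[(W1)] every $i\in W$ has an immediate predecessor or is the supremum of a strictly increasing $\omega$-sequence;
\item[(W2)] every strictly increasing $\omega$-sequence in $W$ has a supremum in $W$.
\end{enumerate}
For (W1): $(-,\alpha+1)$ immediately precedes $(-,\alpha)$, $(-,0)$ immediately precedes $(+,0)$, $(+,\alpha)$ immediately precedes $(+,\alpha+1)$, and $(+,\alpha)$ with $\alpha$ a nonzero limit is the supremum of $(+,\alpha_k)$ for any $\alpha_k\nearrow\alpha$. For (W2): the reverse of $\omega_1$ contains no strictly increasing $\omega$-sequence, so the sequence is eventually in the part $(+,\cdot)$, where suprema of countable sets exist. Exchanging $-$ and $+$ is an order-reversing involution of $W$. The map $n\mapsto-n$ is one of $\mathbb Z\cup\{-\infty,+\infty\}$.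

\medskip
\noindent\textbf{The space.} Fix an infinite cardinal $\kappa$ and let $\lambda=\kappa^+$. Call an ordinal $\xi$ \emph{big} if it is a limit ordinal with $\operatorname{cf}\xi>\omega$, and \emph{small} otherwise. Put $I_\xi=W$ if $\xi$ is big and $I_\xi=\mathbb Z$ if $\xi$ is small. In this section $T$ denotes the following tree, and $X$ is our space:
\begin{align*}
T&=\{s:\ s\text{ a function},\ \operatorname{dom}s<\lambda\text{ an ordinal},\ s(\xi)\in I_\xi\text{ for all }\xi\in\operatorname{dom}s\},\\
X&=\{s^-,s^+:\ s\in T,\ \operatorname{dom}s\text{ small}\},\qquad\text{where }s^{\pm}=s^\frown(\pm\infty).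
\end{align*}

A member of $X$ has $\pm\infty$ as its last value, and no other value is $\pm\infty$. So it is not in $T$ and is not an initial segment of an element of $T$ or of a different member of $X$. Hence for distinct $x,y\in X$ there is a least $\xi$, in both domains, with $x(\xi)\ne y(\xi)$, the \emph{first difference}. Both values lie in $\mathbb Z\cup\{\pm\infty\}$ if $\xi$ is small, and in $W$ if $\xi$ is big. Let $x<y$ if $x(\xi)<y(\xi)$. This lexicographic relation is a linear order, and $X$ carries its order topology. Applying the involutions coordinatewise gives an order-reversing bijection of $X$ that exchanges the points of the form $s^-$ with those of the form $s^+$. ``By symmetry'' refers to this map.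

For $s\in T$ let $N_s=\{x\in X:s\subseteq x\}$. It is nonempty: it contains $s^-$ if $\operatorname{dom}s$ is small, and it contains $(s^\frown i)^-$ for $i\in W$ if $\operatorname{dom}s$ is big. For $y\in X$ and $Y\subseteq X$, we write $y<Y$ if $y<x$ for all $x\in Y$, and $y>Y$ if $y>x$ for all $x\in Y$.

\begin{lemma}\label{lem:F}
\begin{enumerate}
\item[(a)] If $s\in T$, $y\in X$ and $s\not\subseteq y$, then $y<N_s$ or $y>N_s$. In particular, $N_s$ is convex.
\item[(b)] If $\operatorname{dom}s$ is small, then $s^-=\min N_s$ and $s^+=\max N_s$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $s\not\subseteq y$ and $y$ is not an initial segment of $s$, there is a least $\xi\in\operatorname{dom}s\cap\operatorname{dom}y$ with $y(\xi)\ne s(\xi)$. It is the first difference between $y$ and each element of $N_s$, and all these elements have the value $s(\xi)$ there.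

(b) Let $\xi=\operatorname{dom}s$ and $x\in N_s$. As $x\notin T$, we have $x\neq s$, so $x(\xi)$ is defined and $-\infty\le x(\xi)\le+\infty$. Equality on the left means $x=s^-$, and equality on the right means $x=s^+$.
\end{proof}

\subsection{First countability}

\begin{lemma}
$X$ is first countable.
\end{lemma}

\begin{proof}
By symmetry it suffices to consider a point $s^-$, with $\xi=\operatorname{dom}s$ small. We show that it has countable character from each side.

\emph{Right side.} The points $(s^\frown n)^-$, $n\in\mathbb Z$, are above $s^-$, and they decrease to $s^-$ as $n\to-\infty$. Indeed, let $y>s^-$. If $s\not\subseteq y$, then $y>N_s$ by Lemma~\ref{lem:F}(a). If $s\subseteq y$, then $y(\xi)\in\mathbb Z\cup\{+\infty\}$, and $(s^\frown n)^-<y$ for all $n<y(\xi)$.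

\emph{Left side, $\xi=0$.} Then $s=\emptyset$ and $s^-=\min N_\emptyset=\min X$.

\emph{Left side, $\xi=\eta+1$.} Let $s=r^\frown i$ with $i\in I_\eta$. Suppose first that $i$ has an immediate predecessor $i'$ in $I_\eta$. Then $(r^\frown i')^+$ is the immediate predecessor of $s^-$. Indeed, a point $y$ strictly between them satisfies $r\subseteq y$ by convexity of $N_r$, and $i'\le y(\eta)\le i$. But $y(\eta)=i'$ would give $y\le\max N_{r^\frown i'}=(r^\frown i')^+$, and $y(\eta)=i$ would give $y\ge\min N_s=s^-$. So $i'<y(\eta)<i$, which is impossible. Now suppose $i$ has no immediate predecessor. Then $I_\eta=W$, and by (W1) $i=\sup_ki_k$ with $i_k$ strictly increasing. The points $(r^\frown i_k)^-$ are below $s^-$, and they are cofinal there: if $y<s^-$, then either $y<N_r$, or $r\subseteq y$ and $y(\eta)<i$, since $y(\eta)=i$ would give $y\ge s^-$. In the latter case $y(\eta)<i_k$ for some $k$, hence $y<(r^\frown i_k)^-$.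

\emph{Left side, $\xi$ a nonzero limit.} Since $\xi$ is small, $\operatorname{cf}\xi=\omega$. Take successor ordinals $\delta_k\nearrow\xi$. The points $(s{\restriction}\delta_k)^-$ are below $s^-$, because $-\infty<s(\delta_k)\in\mathbb Z$. They are cofinal: let $y<s^-$ and let $\zeta$ be the first difference. Then $\zeta<\xi$, since $s^-(\xi)=-\infty$ is least, and $y(\zeta)<s(\zeta)$. So $y<(s{\restriction}\delta_k)^-$ as soon as $\delta_k>\zeta$.
\end{proof}

\subsection{Suprema of sequences}

\begin{lemma}\label{lem:sup}
Every strictly increasing sequence $(x_k)_{k<\omega}$ in $X$ has a supremum in $X$. By symmetry, every strictly decreasing sequence has an infimum.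
\end{lemma}

\begin{proof}
We follow the longest node $s$ along which the sequence settles, and distinguish whether almost all $x_k$ extend $s$ itself or only its proper initial segments.

Call $r\in T$ \emph{good} if $r\subseteq x_k$ for all but finitely many $k$. Initial segments of good elements are good, $\emptyset$ is good, and any two good elements are comparable, since they are contained in a common $x_k$. Let $s$ be the union of all good elements. Then $\operatorname{dom}s\le\sup_k\operatorname{dom}x_k<\lambda$, because $\lambda$ is regular and uncountable, so $s\in T$. Let $\xi=\operatorname{dom}s$.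

\emph{Case A: $s$ is good.} Let $s\subseteq x_k$ for $k\ge k_0$. The values $x_k(\xi)$, $k\ge k_0$, are non-decreasing. They are not eventually constant: if the constant value were $i\in I_\xi$, then $s^\frown i$ would be good, contrary to the definition of $s$; if it were $\pm\infty$, then $x_k=s^\pm$ for all large $k$, but the $x_k$ are distinct.

Suppose $\xi$ is small, so $I_\xi=\mathbb Z$. Then $x_k(\xi)<+\infty$ for all $k\ge k_0$, and these values are eventually in $\mathbb Z$ and unbounded above there. We claim $\sup_kx_k=s^+$. It is an upper bound by Lemma~\ref{lem:F}(b). If $y<s^+$, then $y<N_s$, or $s\subseteq y$ and $y(\xi)<+\infty$; in both cases $y<x_k$ for some $k$.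

Suppose $\xi$ is big, so $I_\xi=W$. By (W2), applied to a strictly increasing subsequence, the values $x_k(\xi)$ have a supremum $i\in W$, which is not attained. We claim $\sup_kx_k=(s^\frown i)^-$. It is an upper bound, as $x_k(\xi)<i$ for $k\ge k_0$. If $y<(s^\frown i)^-=\min N_{s^\frown i}$, then $y<N_s$, or $s\subseteq y$ and $y(\xi)<i$; in both cases $y<x_k$ for some $k$.

\emph{Case B: $s$ is not good.} Then $s\ne\emptyset$, and $\xi$ is not a successor, since otherwise some good element would already equal $s$. So $\xi$ is a limit, and $s{\restriction}\zeta$ is good for every $\zeta<\xi$. Let $k_\zeta$ be minimal with $s{\restriction}\zeta\subseteq x_j$ for all $j\ge k_\zeta$. The map $\zeta\mapsto k_\zeta\in\omega$ is non-decreasing. If $\operatorname{cf}\xi>\omega$, it would be eventually constant, say with value $k$, and then $s\subseteq x_j$ for all $j\ge k$, so $s$ would be good. Hence $\operatorname{cf}\xi=\omega$, so $\xi$ is small and $s^-\in X$. We claim $\sup_kx_k=s^-$.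

Suppose $x_k\ge s^-$ for some $k$. As $s$ is not good, there is $j>k$ with $s\not\subseteq x_j$. Let $\zeta<\xi$ be least with $x_j(\zeta)\ne s(\zeta)$. Since $x_j>x_k\ge s^-$, we have $x_j(\zeta)>s(\zeta)$. But $s{\restriction}(\zeta+1)\subseteq x_l$ for all large $l$, whence $x_l<x_j$ for some $l>j$, a contradiction. So $s^-$ is an upper bound. If $y<s^-$, then the first difference is some $\zeta<\xi$ with $y(\zeta)<s(\zeta)$, as $s^-(\xi)=-\infty$ is least. For large $k$ we have $s{\restriction}(\zeta+1)\subseteq x_k$, and so $y<x_k$.
\end{proof}

The two kinds of levels play their roles here. Case B shows that a sequence never runs into a missing endpoint from outside $N_s$, because this would need $\operatorname{cf}\xi=\omega$. Case A with $I_\xi=W$ shows that it never runs into one from inside.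

\subsection{$\omega$-boundedness}

\begin{lemma}
$X$ is $\omega$-bounded.
\end{lemma}

\begin{proof}
Let $A\subseteq X$ be countable and nonempty, and let $C=\overline A$. We first show that suprema and infima of subsets of $C$ exist and stay in $C$, and then run the usual compactness argument for complete orders inside $C$.

(i) \emph{Every nonempty $S\subseteq C$ has a supremum in $X$, and it belongs to $C$; likewise for infima.} If $S$ has a maximum, this is clear. Otherwise let $A'=\{a\in A:a<s\text{ for some }s\in S\}$. Given $s\in S$, take $s<s'<s''$ in $S$. Since $s'\in\overline A$, the interval $(s,s'')$ contains a point of $A$, which is then in $A'$. So $A'$ and $S$ are cofinal in each other, and the countable set $A'$ has no maximum. It therefore contains a cofinal strictly increasing $\omega$-sequence. By Lemma~\ref{lem:sup} this sequence has a supremum, which equals $\sup S$. It is the limit of a sequence in $A$, hence it is in $C$. Infima are handled symmetrically.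

(ii) \emph{$C$ is compact.} Let $\mathcal U$ be a cover of $C$ by open subsets of $X$. By (i), $m=\min C$ and $M=\max C$ exist. Let
\[
S=\{c\in C:\ C\cap[m,c]\text{ is covered by finitely many members of }\mathcal U\},\qquad \sigma=\sup S .
\]
Then $m\in S$, and $\sigma\in C$ by (i). Choose $U\in\mathcal U$ with $\sigma\in U$.

First, $\sigma\in S$. Otherwise $\sigma>m$, so $U\supseteq(y,\sigma]$ for some $y<\sigma$, and there is $s\in S$ with $s>y$. Adding $U$ to a finite cover of $C\cap[m,s]$ gives one of $C\cap[m,\sigma]$, so $\sigma\in S$ after all.

Next, $\sigma=M$. Suppose $\sigma<M$, and let $\tau=\inf\{c\in C:c>\sigma\}$, which belongs to $C$ by (i). If $\tau>\sigma$, then $C\cap[m,\tau]=(C\cap[m,\sigma])\cup\{\tau\}$, so $\tau\in S$, contradicting $\sigma=\sup S$. If $\tau=\sigma$, then there are points of $C$ above $\sigma$ arbitrarily close to $\sigma$, so $U\supseteq[\sigma,c]$ for some $c\in C$ with $c>\sigma$. Then $c\in S$, again a contradiction.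

So $M\in S$, and $C$ is covered by finitely many members of $\mathcal U$.
\end{proof}

Every linearly ordered topological space is hereditarily normal and Hausdorff, so $X$ is Tychonoff. Countable compactness and pseudocompactness follow from $\omega$-boundedness, as noted before Theorem~\ref{thm:ordered}.

\subsection{The $\pi$-base and the proof of Theorem~\ref{thm:ordered}}

Let $T'=\{s\in T:\operatorname{dom}s\text{ is a successor ordinal}\}$ and, for $s\in T'$,
\[
G_s=(s^-,s^+)=N_s\setminus\{s^-,s^+\}.
\]
The two descriptions agree by Lemma~\ref{lem:F}. This is an open set, and it is nonempty, since $(s^\frown0)^-\in G_s$. (Successors are small, so $I_{\operatorname{dom}s}=\mathbb Z$.)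

\emph{$\{G_s:s\in T'\}$ is a $\pi$-base.} Let $U$ be nonempty and open. By symmetry we may assume that $U$ contains a point $r^-$. Then $U\supseteq[r^-,y)$ for some $y>r^-$. As the points $(r^\frown n)^-$ decrease to $r^-$ as $n\to-\infty$, there is $n\in\mathbb Z$ with $(r^\frown(n+1))^-<y$. All elements of $N_{r^\frown n}$ lie between $r^-$ and $(r^\frown(n+1))^-$, so $G_{r^\frown n}\subseteq N_{r^\frown n}\subseteq U$, and $r^\frown n\in T'$.

\emph{(T1).} Let $s\subsetneq t$ be in $T'$. Then $N_t\subseteq N_s$, and $N_t$ contains neither $s^-$ nor $s^+$, since $t(\operatorname{dom}s)\in\mathbb Z$. So $G_t\subseteq N_t\subseteq G_s$. If $s,t$ are incomparable, then $N_s\cap N_t=\emptyset$, so $G_s\cap G_t=\emptyset$.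

\emph{(T2)} holds with $t^\frown0$ and $t^\frown1$.

\emph{(T3) for $\kappa$.} Let $u$ be the union of an increasing sequence of at most $\kappa$ elements of $T'$. Then $\operatorname{dom}u<\lambda$, as $\lambda=\kappa^+$ is regular. Hence $u\in T$, and $u^\frown i\in T'$ for any $i\in I_{\operatorname{dom}u}$.

\medskip
Now (1) of Theorem~\ref{thm:ordered} is Lemma~\ref{lem:tree}. For (2), if $x\in G_s$, then $s\subseteq x$. Since $\operatorname{dom}x<\kappa^+$, there are at most $\kappa$ initial segments of $x$, so each point belongs to at most $\kappa$ of the sets $G_s$. Finally, for $\kappa\ge\omega_1$, property (1) rules out a point-countable $\pi$-base. This proves Theorem~\ref{thm:ordered}. \qed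

\section{How small can a counterexample be?}\label{sec:density}

In a separable first countable space we used the local bases at a countable dense set. With a dense set enumerated in type $\omega_1$ we can do the same, provided we remove from the $\alpha$-th member of the resulting $\pi$-base the closure of the first $\alpha$ points of the dense set. This works unless that closure swallows the member, which can happen only if the member is separable. So we first split the space.

\begin{proof}[Proof of Theorem~\ref{thm:density}]
Let $X$ be first countable with $d(X)\le\omega_1$. Let $\mathcal G$ be a maximal disjoint family of nonempty open sets $G$ each of which is either separable or has no nonempty separable open subset. Every nonempty open set contains such a $G$: either it has a nonempty separable open subset, or it is itself of the second kind. So $\bigcup\mathcal G$ is dense. If each $G\in\mathcal G$ has a point-countable $\pi$-base, then the union of these is a point-countable $\pi$-base of $X$: a nonempty open set meets some $G\in\mathcal G$, and each point lies in at most one $G\in\mathcal G$.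

If $G$ is separable, it has a countable $\pi$-base. Suppose $G$ is of the second kind. As $G$ is open and $d(X)\le\omega_1$, it has a dense subset $\{x_\alpha:\alpha<\omega_1\}$, possibly with repetitions. Countable local bases at these points, consisting of subsets of $G$, give a $\pi$-base $\{B_\alpha:\alpha<\omega_1\}$ of $G$. Put
\[
B'_\alpha=B_\alpha\setminus\overline{\{x_\beta:\beta<\alpha\}} .
\]
This set is open. It is nonempty, since otherwise the countable set $B_\alpha\cap\{x_\beta:\beta<\alpha\}$ would be dense in the open set $B_\alpha$, and $G$ has no nonempty separable open subset. As $B'_\alpha\subseteq B_\alpha$, the family $\{B'_\alpha:\alpha<\omega_1\}$ is a $\pi$-base of $G$. It is point-countable: by first countability, each $x\in G$ is in the closure of a countable set of points $x_\beta$, hence in $\overline{\{x_\beta:\beta<\alpha\}}$ for some $\alpha<\omega_1$, and then $x\notin B'_\gamma$ for all $\gamma\ge\alpha$.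

This proves the first statement, and the second follows. For the third, let $X$ be the space of Theorem~\ref{thm:ordered} for $\kappa=\omega_1$ constructed in Section~\ref{sec:ordered}. It has no point-countable $\pi$-base, so $d(X)\ge\omega_2$. Choosing one point in each member of the $\pi$-base $\{G_s:s\in T'\}$ gives a dense set, so
\[
\omega_2\le d(X)\le|T'|\le\omega_2\cdot\omega_1^{\omega_1}=2^{\omega_1}.
\]
If $2^{\omega_1}=\omega_2$, then $d(X)=\omega_2$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} ``Abstract. It is a classical result of Shapirovsky that any compact space of countable tightness has a point-countable $\pi$-base. We look at general spaces with'', \url{https://www.impan.pl/shop/publication/transaction/download/product/89104}.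
\end{thebibliography}

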